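# Equivalence of $k$-valued visibly pushdown transducers is decidable

A transducer reads a word and writes a word. Ours also has a stack, and the input dictates when it pushes and pops. If each input has at most $k$ different outputs, can we decide whether two such machines compute the same relation? The answer is yes. We start with a case small enough to treat completely before any machine is defined. It already contains half of the proof.

## 1. Two morphisms compared on well-nested words

Let $\Sigma=\Sigma_c\uplus\Sigma_r\uplus\Sigma_i$ be a finite alphabet of call, return and internal symbols.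

**Definition (well-nested words).** $W\subseteq\Sigma^*$ is the least set that contains $\varepsilon$ and $\Sigma_i$, and is closed under concatenation and under $w\mapsto cwr$ for $c\in\Sigma_c$, $r\in\Sigma_r$.

For instance, with $\Sigma_c=\{c\}$, $\Sigma_r=\{r\}$, $\Sigma_i=\emptyset$, the set $W$ contains $cr$, $ccrr$, $crcr$, but neither $rc$ nor $ccr$.

Let $g_1,g_2:\Sigma^*\to\Delta^*$ be two morphisms, where $\Delta$ is a finite output alphabet. Problem: decide whether $g_1(w)=g_2(w)$ for all $w\in W$. Here are two instances over $\{c,r\}$.

* (A) $g_1(c)=a,\ g_1(r)=b$ and $g_2(c)=ab,\ g_2(r)=\varepsilon$. On $cr$ both give $ab$. On $ccrr$ we get $aabb$ against $abab$. They disagree.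
* (B) $g_1(c)=g_1(r)=a$ and $g_2(c)=aa,\ g_2(r)=\varepsilon$. A word of $W$ with $n$ calls has $n$ returns, so both give $a^{2n}$. They agree on $W$, although $g_1(c)\neq g_2(c)$.

Call a problem *semi-decidable* if some procedure halts exactly on its yes-instances. If a problem and its complement are both semi-decidable, running the two procedures in parallel decides it. Disagreement is semi-decidable: enumerate $W$ and compare. So we need a finite, checkable object that exists exactly when the morphisms agree. We find it by turning words into matrices and using polynomial equations.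

### Words as matrices

Let $\Delta=\{a_1,\dots,a_m\}$, $B=m+1$, and let $\mu:\Delta^*\to GL_2(\mathbb Q)$ be the morphism with
$$\mu(a_i)=\begin{pmatrix}B&i\\0&1\end{pmatrix}.$$

**Lemma 1.1.** $\mu$ is injective.

*Proof.* By induction on $n$,
$$\mu(a_{i_1}\cdots a_{i_n})=\begin{pmatrix}B^n&\sum_{l=1}^n i_lB^{l-1}\\0&1\end{pmatrix},$$
because $\begin{pmatrix}B^n&e\\0&1\end{pmatrix}\begin{pmatrix}B&i\\0&1\end{pmatrix}=\begin{pmatrix}B^{n+1}&e+iB^n\\0&1\end{pmatrix}$. The digits $i_l$ lie in $\{1,\dots,B-1\}$, so there are no leading zeros. By uniqueness of base-$B$ expansions the upper right entry determines $n$ and all $i_l$. (If $m=0$, there is only the empty word.) $\square$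

### Closed sets

A subset of $\mathbb R^n$ is *closed* (in the Zariski topology) if it is the common zero set of a family of real polynomials. Arbitrary intersections of closed sets are closed. Finite unions are closed too: the union of the zero sets of $\{f_a\}$ and $\{g_b\}$ is the zero set of $\{f_ag_b\}$. The empty set is the zero set of the constant $1$. Polynomial maps are continuous: if $V$ is the zero set of $\{h_a\}$, then $f^{-1}(V)$ is the zero set of $\{h_a\circ f\}$. The closure $\overline S$ is the smallest closed set containing $S$, that is, the zero set of all polynomials that vanish on $S$. We have $\overline{S\cup S'}=\overline S\cup\overline{S'}$. The space $\mathbb R^0$ is a single point.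

Two examples. The closure of $\{1,2,3,\dots\}\subseteq\mathbb R$ is $\mathbb R$, since a nonzero polynomial has finitely many roots. The closure of $\{(n,n^2):n\ge1\}$ is the parabola $y=x^2$: if $f$ vanishes on the set, then $f(t,t^2)$ has infinitely many roots, so it is zero.

**Lemma 1.2.** For $S\subseteq\mathbb R^n$ and $S'\subseteq\mathbb R^m$, $\overline{S\times S'}=\overline S\times\overline{S'}$.

*Proof.* The right side is closed and contains $S\times S'$, which gives $\subseteq$. Conversely, let a polynomial $f$ vanish on $S\times S'$. For $s\in S$, $f(s,\cdot)$ vanishes on $S'$, hence on $\overline{S'}$. So for each $t\in\overline{S'}$, $f(\cdot,t)$ vanishes on $S$, hence on $\overline S$. Thus $f$ vanishes on $\overline S\times\overline{S'}$. $\square$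

**Lemma 1.3.** If $S\subseteq\mathbb Q^n$, then $\overline S$ is the zero set of finitely many polynomials with integer coefficients.

*Proof.* Let $f\in\mathbb R[X]$ vanish on $S$. Choose a $\mathbb Q$-basis $(b_l)$ of the $\mathbb Q$-span of its coefficients, and write $f=\sum_l b_lf_l$ with $f_l\in\mathbb Q[X]$. For $s\in S$ we have $f_l(s)\in\mathbb Q$ and $\sum_l b_lf_l(s)=0$. By independence $f_l(s)=0$ for all $l$. So every $f_l$ vanishes on $S$, and $\overline S$ is the zero set of the rational polynomials that vanish on $S$. These form an ideal of $\mathbb Q[X]$. By Hilbert's basis theorem it has finitely many generators. Clear denominators. $\square$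

We also use **Tarski's theorem**: there is an algorithm that decides the truth of first-order sentences over the ordered field $\mathbb R$ with integer coefficients.

### The special case solved

Put $A_j=\mu\circ g_j$, $E=\mathbb R^{2\times2}\times\mathbb R^{2\times2}$, and $x_w=(A_1(w),A_2(w))\in E$. With componentwise multiplication, and with $F_{c,r}(x,y)=(A_1(c)\,x\,A_1(r),\ A_2(c)\,y\,A_2(r))$,
$$x_\varepsilon=(\mathrm{Id},\mathrm{Id}),\qquad x_{cwr}=F_{c,r}(x_w),\qquad x_{w_1w_2}=x_{w_1}x_{w_2}.$$
By Lemma 1.1, the morphisms agree on $W$ iff every $x_w$, $w\in W$, lies in $\mathrm{Diag}=\{(x,x)\}$.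

**Proposition 1.4.** It is decidable whether $g_1$ and $g_2$ agree on $W$. In fact they agree on $W$ iff there is a set $V\subseteq E$, given by finitely many integer polynomials, with

1. $x_\varepsilon\in V$ and $x_a\in V$ for $a\in\Sigma_i$;
2. $F_{c,r}(V)\subseteq V$ for all $c,r$;
3. $V\cdot V\subseteq V$;
4. $V\subseteq\mathrm{Diag}$.

*Proof.* If $V$ exists, induction on the construction of $w$ gives $x_w\in V\subseteq\mathrm{Diag}$ for all $w\in W$, so the morphisms agree.

Conversely, suppose they agree. Let $S=\{x_w:w\in W\}$ and $V=\overline S$. Since $S$ consists of rational points, Lemma 1.3 gives finitely many integer equations for $V$. Condition 1 is clear. For 2, $F_{c,r}^{-1}(V)$ is closed and contains $S$, hence contains $V$. For 3, let $m:E\times E\to E$ be multiplication. The closed set $m^{-1}(V)$ contains $S\times S$, hence contains $\overline{S\times S}$, which is $V\times V$ by Lemma 1.2. For 4, $S\subseteq\mathrm{Diag}$ and $\mathrm{Diag}$ is closed.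

For a given finite list of polynomials, conditions 1–4 are first-order sentences over $\mathbb R$ (clear the denominators of the rational entries that occur). So they can be checked by Tarski's theorem. Enumerating all finite lists semi-decides agreement, and enumerating $W$ semi-decides disagreement. $\square$

In instance (B), with $\Delta=\{a\}$, we have $M=\mu(a)=\begin{pmatrix}2&1\\0&1\end{pmatrix}$ and $F_{c,r}(x,y)=(MxM,M^2y)$. The diagonal alone does not work as $V$: for $x=\begin{pmatrix}1&1\\0&1\end{pmatrix}$ we get $xM=\begin{pmatrix}2&2\\0&1\end{pmatrix}$ and $Mx=\begin{pmatrix}2&3\\0&1\end{pmatrix}$, so $MxM\ne M^2x$. But $V=\{(x,x):xM=Mx\}$ works. It is given by linear equations, contains $(\mathrm{Id},\mathrm{Id})$, is closed under products, and if $xM=Mx$ then $MxM=M^2x$, which again commutes with $M$.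

What changes when we pass from a morphism to a machine with states, with a stack alphabet, and with up to $k$ outputs?

## 2. Visibly pushdown transducers

**Definition (VPT).** A visibly pushdown transducer is a tuple $T=(Q,I,F,\Gamma,\delta)$ with a finite set $Q$ of states, sets $I,F\subseteq Q$ of initial and final states, a finite stack alphabet $\Gamma$, and a finite set $\delta$ of transitions:

* call transitions $(q,c,w,q',\gamma)$, $c\in\Sigma_c$, $w\in\Delta^*$, $\gamma\in\Gamma$: reading $c$ in $q$, push $\gamma$, output $w$, go to $q'$;
* return transitions $(q,r,\gamma,w,q')$, $r\in\Sigma_r$: reading $r$ in $q$ with $\gamma$ on top of the stack, pop $\gamma$, output $w$, go to $q'$;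
* internal transitions $(q,a,w,q')$, $a\in\Sigma_i$: output $w$, go to $q'$, and leave the stack unchanged.

A run is accepting if it starts in $I$ with empty stack and ends in $F$ with empty stack. Its output is the concatenation of the outputs of its transitions. $R(T)$ is the set of pairs $(u,v)$ such that some accepting run on $u$ has output $v$, and $R(T)(u)=\{v:(u,v)\in R(T)\}$. Two VPT are equivalent if they define the same relation. $T$ is *$k$-valued* if $|R(T)(u)|\le k$ for all $u$, *functional* if it is 1-valued, and *finite-valued* if it is $k$-valued for some $k$.

Example: one state $q$, initial and final, stack symbols $\gamma_1,\gamma_2$, and transitions $(q,c,a,q,\gamma_1)$, $(q,r,\gamma_1,\varepsilon,q)$, $(q,c,\varepsilon,q,\gamma_2)$, $(q,r,\gamma_2,a,q)$. A well-nested input with $n$ calls has $2^n$ accepting runs, since at each call we choose whether to write $a$ now or at the matching return. All of them output $a^n$. So this $T$ is functional: valuedness counts outputs, not runs.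

Section 1 is the case of one state $q\in I\cap F$, one stack symbol $\gamma$, and the transitions $(q,c,g_j(c),q,\gamma)$, $(q,r,\gamma,g_j(r),q)$, $(q,a,g_j(a),q)$. By the next lemma, $R(T_j)=\{(w,g_j(w)):w\in W\}$.

**Lemma 2.1.** (a) If there is a run on $u$ from empty stack to empty stack, then $u\in W$. (b) On $w\in W$, a run that starts with stack content $\beta$ never pops or reads any symbol of $\beta$ and ends with stack content exactly $\beta$. So the runs on $w$ above $\beta$ are the runs on $w$ from empty stack with $\beta$ placed underneath, and the outputs are the same.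

*Proof.* (a) Induction on $|u|$. The case $u=\varepsilon$ is clear. The first symbol is not a return, since the stack is empty. If it is internal, the rest of $u$ has a run from empty to empty stack and lies in $W$ by induction. If it is a call $c$ that pushes $\gamma$, consider the first later moment at which the stack is empty. It occurs on reading a return $r$ that pops this $\gamma$, so $u=cwru'$. On $w$ the symbol $\gamma$ stays at the bottom and is not touched, so $w$ has a run from empty to empty stack, and so has $u'$. By induction $w,u'\in W$, hence $u\in W$.

(b) The stack height after a prefix is the initial height plus the number of calls minus the number of returns in that prefix. By induction on the construction of $w\in W$, every prefix of $w$ has at least as many calls as returns, and $w$ itself has equally many. So the height never falls below $|\beta|$ and ends at $|\beta|$. $\square$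

In particular $R(T)(u)=\emptyset$ for $u\notin W$.

The question is posed in "Visibly Pushdown Transducers" (https://pageperso.lis-lab.fr/pierre-alain.reynier/publis/jcss18.pdf). It is known that equivalence is decidable for $k$-valued finite-state transducers and for functional VPT (there it is Exptime-complete), and undecidable for arbitrary finite-state transducers, hence for arbitrary VPT.

**Theorem 2.2.** There is an algorithm which, given $k\in\mathbb N$ and two $k$-valued VPT $T_1,T_2$, decides whether $R(T_1)\subseteq R(T_2)$. Applying it in both directions decides $R(T_1)=R(T_2)$. So equivalence of $k$-valued VPT is decidable.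

**Theorem 2.3.** The following are decidable.

1. Given $k$ and an arbitrary VPT $T$: is $T$ $k$-valued?
2. Given an arbitrary VPT $T_1$ and a finite-valued VPT $T_2$ (the bound $k$ need not be given): does $R(T_1)\subseteq R(T_2)$ hold? Does $R(T_1)=R(T_2)$ hold?

Both statements remain true when outputs are evaluated in a matrix group: given a morphism $\mu:\Delta^*\to GL_d(\mathbb Q)$ by the images of letters, one may replace $R(T)$ by $R_\mu(T)=\{(u,\mu(v)):(u,v)\in R(T)\}$ and measure valuedness with respect to $R_\mu$. This covers, for example, outputs in free groups, and tuples of words.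

**Theorem 2.4.** It is undecidable, given a functional VPT $T_1$ and an arbitrary VPT $T_2$, whether $R(T_1)\subseteq R(T_2)$. This holds even if both use only internal symbols and $T_1$ is deterministic.

So in Theorem 2.3(2) finite-valuedness is needed on the right, while nothing is needed on the left.

From here to the end of Section 7, $\mu:\Delta^*\to GL_d(\mathbb Q)$ is an arbitrary morphism, $R_\mu(T)(u)=\{\mu(v):v\in R(T)(u)\}$, and "$k$-valued" means $|R_\mu(T)(u)|\le k$ for all $u$. For the injective $\mu$ of Lemma 1.1 this is the original notion, and $R(T_1)\subseteq R(T_2)$ iff $R_\mu(T_1)\subseteq R_\mu(T_2)$. We fix $k\ge1$; this is harmless for Theorem 2.2, since 0-valued implies 1-valued.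

## 3. Outputs between two states

In Section 1 a word was summarized by two matrices. Now a run may enter and leave a factor of the input in any states, so we record outputs for pairs of states. This section writes the recursion and finds the pairs that have at most $k$ outputs.

Fix $T_1,T_2$ with disjoint state sets and disjoint stack alphabets. Put $Q=Q_1\uplus Q_2$, $\delta=\delta_1\uplus\delta_2$. For $w\in W$ and $p,q\in Q$, let $L_w(p,q)\subseteq GL_d(\mathbb Q)$ be the finite set of $\mu$-values of outputs of runs on $w$ from $p$ with empty stack to $q$ with empty stack. Call $(t,t')$ a *matching pair for $(c,r),(p,q)$ with inner pair $(p',q')$* and outputs $v,v'$ if $t=(p,c,v,p',\gamma)\in\delta$ and $t'=(q',r,\gamma,v',q)\in\delta$ for one and the same $\gamma$. Then: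

$$L_\varepsilon(p,p)=\{\mathrm{Id}\},\qquad L_\varepsilon(p,q)=\emptyset\ (p\neq q),\tag{3.1}$$
$$L_a(p,q)=\{\mu(v):(p,a,v,q)\in\delta\}\quad(a\in\Sigma_i),\tag{3.2}$$
$$L_{cwr}(p,q)=\bigcup_{(t,t')}\mu(v)\,L_w(p',q')\,\mu(v'),\tag{3.3}$$
$$L_{w_1w_2}(p,q)=\bigcup_{s\in Q}L_{w_1}(p,s)\,L_{w_2}(s,q),\tag{3.4}$$
$$R_\mu(T_j)(w)=\bigcup_{(p,q)\in I_j\times F_j}L_w(p,q),\tag{3.5}$$

where the union in (3.3) is over the matching pairs for $(c,r),(p,q)$. For (3.3): after $c$ the stack is some $\gamma$. By Lemma 2.1(b) the run on $w$ stays above $\gamma$ and returns to it, and then $r$ pops $\gamma$. Conversely, any run on $w$ from $p'$ to $q'$ can be placed above $\gamma$. For (3.4): after $w_1\in W$ the stack is empty again. The rest is immediate from the definitions. If $L_w(p,q)\ne\emptyset$, then $p$ and $q$ belong to the same machine. The same holds for an inner pair.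

**Not all pairs are bounded.** Let a VPT have an initial state that is also final and has no transitions, and a further state $s$ with internal transitions $(s,a,0,s)$ and $(s,a,1,s)$. It is 1-valued. But for the injective $\mu$ of Lemma 1.1, $|L_{a^n}(s,s)|=2^n$. So we keep only pairs that can occur inside an accepting run.

Let $N=\{(p,q):\exists w\in W,\ L_w(p,q)\ne\emptyset\}$. By (3.1)–(3.4), $N$ is the least set that contains all $(p,p)$ and all $(p,q)$ joined by an internal transition, contains $(p,q)$ whenever it contains $(p,s)$ and $(s,q)$, and contains $(p,q)$ whenever it contains the inner pair of a matching pair for some $(c,r)$ and $(p,q)$. So $N$ is computable by saturation.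

**Definition (useful pairs).** $U\subseteq Q\times Q$ is the least set such that

* (U1) $I_j\times F_j\subseteq U$ for $j=1,2$;
* (U2) if $(p,q)\in U$ and $(p,s),(s,q)\in N$, then $(p,s),(s,q)\in U$;
* (U3) if $(p,q)\in U$ and some matching pair for some $(c,r)$ and $(p,q)$ has inner pair $(p',q')$, then $(p',q')\in U$.

$U$ is computable, again by saturation, and each pair in $U$ lies in $Q_1\times Q_1$ or in $Q_2\times Q_2$.

**Lemma 3.1.** For each $(p,q)\in U$ with $p\in Q_j$ there are words $s,t$ and matrices $x,y\in GL_d(\mathbb Q)$ such that for all $w\in W$: $swt\in W$ and $x\,L_w(p,q)\,y\subseteq R_\mu(T_j)(swt)$. Consequently, if $T_j$ is $k$-valued, then $|L_w(p,q)|\le k$ for all $w\in W$.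

*Proof.* Call $(s,t,x,y)$ a context for $(p,q)$. We use induction on the generation of $U$.

(U1) For $(p,q)\in I_j\times F_j$, take $(\varepsilon,\varepsilon,\mathrm{Id},\mathrm{Id})$ and use (3.5).

(U2) Let $(p,q)$ have context $(s,t,x,y)$, and let $(p,o),(o,q)\in N$, with $z_1\in L_{w_1}(p,o)$ and $z_2\in L_{w_2}(o,q)$. Then $(p,o)$ has context $(s,\,w_2t,\,x,\,z_2y)$: for $w\in W$ we have $ww_2\in W$, so $sww_2t\in W$, and $xL_w(p,o)z_2y\subseteq xL_{ww_2}(p,q)y\subseteq R_\mu(T_j)(sww_2t)$. In the same way $(o,q)$ has context $(sw_1,\,t,\,xz_1,\,y)$.

(U3) For a matching pair with outputs $v,v'$, the inner pair has context $(sc,\,rt,\,x\mu(v),\,\mu(v')y)$, because $x\mu(v)L_w(p',q')\mu(v')y\subseteq xL_{cwr}(p,q)y\subseteq R_\mu(T_j)(scwrt)$.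

For the consequence, $z\mapsto xzy$ is injective since $x$ and $y$ are invertible. Hence $|L_w(p,q)|\le|R_\mu(T_j)(swt)|\le k$. $\square$

## 4. No fixed choice of $k$ outputs works

By Lemma 3.1 we may reserve $k$ matrix slots for each useful pair. The first attempt is to copy Section 1: for each operation of $W$, one polynomial map that computes the slots of the new word from the slots of the old ones. For $w_1w_2$ the right side of (3.4) can offer many more than $k$ products, at most $k$ of which are distinct. So we would fix, once and for all, which $k$ of them to keep.

For $k=1$ this works when $T_1$ and $T_2$ are functional: all products offered for a useful pair are equal, so any one will do. For $k=2$ it stops here. Take states $i$ (initial), $s_1,s_2,s_3$, $f$ (final), internal symbols $e_1,e_2,e_3,d$, and transitions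

* $(i,e_l,b,s_l)$, and $(i,e_l,a,s_j)$ for $j\ne l$ $\quad(1\le l,j\le3)$;
* $(s_j,d,\varepsilon,f)$ $\quad(1\le j\le3)$.

The inputs with an output are $e_1d,e_2d,e_3d$, each with the outputs $a$ and $b$. So the machine is 2-valued. On $e_l\cdot d$ the pair $(i,f)$ is offered three products, one through each $s_j$: the value of $b$ through $s_l$, the value of $a$ through the other two. If we decide in advance to keep two products, some $s_l$ is not used, and on $e_ld$ we lose $b$. Nor does it help to let the choice depend on which sets $L_w(p,q)$ are nonempty: these are the same for $e_1,e_2,e_3$.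

So the choice must depend on the values. Choices are finite in number, and "this choice loses nothing" is a polynomial condition on the values. We now set this up.

### Types and listings

A *type* is a subset $P\subseteq U$. Write $[k]=\{1,\dots,k\}$, and let $E_P=(\mathbb R^{d\times d})^{P\times[k]}$ with coordinates $x_{p,q,i}\in\mathbb R^{d\times d}$. For $w\in W$ put $P_w=\{(p,q)\in U:L_w(p,q)\neq\emptyset\}$.

**Definition (listing).** A point $x\in E_P$ *lists* $w$ if $P=P_w$ and $\{x_{p,q,i}:i\in[k]\}=L_w(p,q)$ for all $(p,q)\in P$.

Repetitions are allowed and the order is free: for $k=2$, a set $\{X,Y\}$ with $X\neq Y$ is listed by $(X,Y)$ and by $(Y,X)$, and $\{X\}$ is listed only by $(X,X)$. Listings are rational points. A word $w$ is listable iff $|L_w(p,q)|\le k$ for all $(p,q)\in U$. If $P_w=\emptyset$, the single point of $E_\emptyset=\mathbb R^0$ lists $w$.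

### Candidates

This step writes (3.1)–(3.4) as polynomial expressions in the slots. $W$ is generated by operations $\theta$ of arity $n\in\{0,1,2\}$: the constants $\varepsilon$ and $a\in\Sigma_i$; the maps $w\mapsto cwr$, one for each $(c,r)$; and concatenation. For $\theta$ of arity $n$ and types $\bar P=(P_1,\dots,P_n)$, put $E_{\bar P}=\prod_iE_{P_i}$ (one point if $n=0$). For $(p,q)\in U$ we define a finite index set $J_{p,q}$ and, for $j\in J_{p,q}$, a polynomial map $\mathrm{cand}_j:E_{\bar P}\to\mathbb R^{d\times d}$ with rational coefficients:

* $\theta=\varepsilon$: $J_{p,q}=\{*\}$ if $p=q$ and $\emptyset$ otherwise; $\mathrm{cand}_*=\mathrm{Id}$.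
* $\theta=a$: $J_{p,q}=\{(p,a,v,q)\in\delta\}$; the candidate is $\mu(v)$.
* $\theta=(c,r)$: $J_{p,q}$ is the set of $(t,t',i)$ with $i\in[k]$ and $(t,t')$ a matching pair for $(c,r),(p,q)$ whose inner pair $(p',q')$ is in $P_1$; the candidate is $\mu(v)\,x_{p',q',i}\,\mu(v')$, where $v,v'$ are the outputs of $t,t'$.
* $\theta=$ concatenation: $J_{p,q}=\{(s,i,j):(p,s)\in P_1,\ (s,q)\in P_2,\ i,j\in[k]\}$; the candidate at $(x,y)\in E_{P_1}\times E_{P_2}$ is $x_{p,s,i}\,y_{s,q,j}$.

Put $\theta(\bar P)=\{(p,q)\in U:J_{p,q}\ne\emptyset\}$.

**Lemma 4.1.** Let $x_i$ list $w_i$ and $P_i=P_{w_i}$ for $i\le n$, and let $w=\theta(w_1,\dots,w_n)$. Then $P_w=\theta(\bar P)$, and $\{\mathrm{cand}_j(\bar x):j\in J_{p,q}\}=L_w(p,q)$ for each $(p,q)\in P_w$.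

*Proof.* Let $(p,q)\in U$. We show $\{\mathrm{cand}_j(\bar x):j\in J_{p,q}\}=L_w(p,q)$; both claims follow, since the left side is nonempty iff $J_{p,q}\ne\emptyset$. For the constants this is (3.1) and (3.2). For $w=cw_1r$, the inner pair of any matching pair for $(c,r),(p,q)$ is in $U$ by (U3). So the nonempty terms of (3.3) are those with inner pair in $P_{w_1}=P_1$, and for them $L_{w_1}(p',q')=\{x_{p',q',i}:i\in[k]\}$. For $w=w_1w_2$, if the term of $s$ in (3.4) is nonempty, then $(p,s),(s,q)\in N$, so both are in $U$ by (U2), hence $(p,s)\in P_1$ and $(s,q)\in P_2$. Conversely, these memberships make the term nonempty, and the term is the set of products of listed values. $\square$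

The lemma shows why $U$ was closed under (U2) and (U3): the recursion for useful pairs never needs a pair outside $U$.

### Selections

**Definition (selection).** A *selection* $\sigma$ for $(\theta,\bar P)$ assigns to each $(p,q)\in\theta(\bar P)$ a map $\sigma_{p,q}:[k]\to J_{p,q}$. It gives
$$f_\sigma:E_{\bar P}\to E_{\theta(\bar P)},\qquad f_\sigma(\bar x)_{p,q,i}=\mathrm{cand}_{\sigma_{p,q}(i)}(\bar x),$$
$$C_\sigma=\{\bar x\in E_{\bar P}:\ \forall(p,q)\in\theta(\bar P)\ \forall j\in J_{p,q}\ \exists i\in[k]:\ \mathrm{cand}_j(\bar x)=\mathrm{cand}_{\sigma_{p,q}(i)}(\bar x)\}.$$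

Thus $C_\sigma$ is the set of points where $\sigma$ loses no value. There are finitely many selections. The map $f_\sigma$ is polynomial. The set $C_\sigma$ is a finite intersection of finite unions of closed sets, so it is closed. Both are given by polynomials with rational coefficients. In the example above, the selections that keep the products through $s_1,s_2$ handle $e_1d$ and $e_2d$, but at the listings of $(e_3,d)$ they are outside $C_\sigma$.

**Lemma 4.2.** Let $x_i$ list $w_i$ and $P_i=P_{w_i}$ for $i\le n$, and let $w=\theta(\bar w)$.

* (a) If $\bar x\in C_\sigma$, then $f_\sigma(\bar x)$ lists $w$.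
* (b) If $|L_w(p,q)|\le k$ for all $(p,q)\in U$, then $\bar x\in C_\sigma$ for some selection $\sigma$.

*Proof.* (a) By Lemma 4.1, $\theta(\bar P)=P_w$. For $(p,q)\in P_w$ the selected candidates take the same set of values at $\bar x$ as all candidates, by definition of $C_\sigma$. By Lemma 4.1 this set is $L_w(p,q)$. (b) By Lemma 4.1, for each $(p,q)\in\theta(\bar P)$ the candidates take between $1$ and $k$ distinct values at $\bar x$. Let $\sigma_{p,q}$ hit an index for each of these values, with repetitions if there are fewer than $k$. $\square$

## 5. Closed invariants with their own case distinction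

We now want closed sets $V_P\subseteq E_P$, as in Section 1, that contain a listing of every word of type $P$. The obvious stability requirement is
$$f_\sigma\Big(\prod_iV_{P_i}\cap C_\sigma\Big)\subseteq V_{\theta(\bar P)}\quad\text{for all }\sigma.\tag{5.1}$$
With $V_P=\overline{S_P}$, where $S_P$ is the set of listings of words of type $P$, what can we prove? By Lemma 4.2(a), $f_\sigma$ maps $\prod_i S_{P_i}\cap C_\sigma$ into $S_{\theta(\bar P)}$. By continuity it maps the *closure of this intersection* into $V_{\theta(\bar P)}$. But (5.1) speaks about the intersection of the closure with $C_\sigma$, which may be larger: for $S=\{1,2,3,\dots\}\subseteq\mathbb R$ and $C=\{0\}$ we have $\overline{S\cap C}=\emptyset$ but $\overline S\cap C=\{0\}$. Over such extra points the completeness argument gives nothing.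

The way out is to ask for less. To follow a word through its construction, one valid selection at each step is enough. So the certificate itself names closed pieces on which it uses $\sigma$, and these pieces only have to cover.

**Definition (goal).** A *goal* is a family $G=(G_P)_{P\subseteq U}$ of closed sets $G_P\subseteq E_P$, given by integer polynomials, such that membership of $x$ in $G_P$ depends only on the sets $\{x_{p,q,i}:i\in[k]\}$, $(p,q)\in P$. So for a listable $w$ either all or none of its listings lie in $G_{P_w}$. In the first case $w$ *satisfies* $G$.

In the special case the goal was "lie on the diagonal". The goal for inclusion is in Section 6.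

**Definition (certificate).** A *$G$-certificate* consists of closed sets $V_P\subseteq E_P$ for all types $P$, and $D_{\theta,\bar P,\sigma}\subseteq E_{\bar P}$ for all operations $\theta$, tuples $\bar P$ and selections $\sigma$ for $(\theta,\bar P)$. Each is given by a finite list of integer polynomials, and for all $\theta,\bar P,\sigma,P$:

1. $\prod_{i\le n}V_{P_i}\subseteq\bigcup_\sigma D_{\theta,\bar P,\sigma}$;
2. $D_{\theta,\bar P,\sigma}\subseteq C_\sigma$;
3. $f_\sigma(D_{\theta,\bar P,\sigma})\subseteq V_{\theta(\bar P)}$;
4. $V_P\subseteq G_P$.

For arity $0$ the product in condition 1 is the one-point space.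

**Proposition 5.1.** A $G$-certificate exists iff

* (i) $|L_w(p,q)|\le k$ for all $w\in W$ and $(p,q)\in U$, and
* (ii) every $w\in W$ satisfies $G$.

Whether given data form a $G$-certificate is decidable. Hence "(i) and (ii)" is semi-decidable.

*Proof.* **Step 1: checking is an algorithm.** There are finitely many types, operations and selections. Each of conditions 1–4 is a first-order sentence over the ordered field $\mathbb R$; for example, condition 1 says that for every point, the equations of the $V_{P_i}$ imply, for some $\sigma$ in a finite list, the equations of $D_{\theta,\bar P,\sigma}$. The maps $f_\sigma$ and sets $C_\sigma$ have rational coefficients; clear denominators. Tarski's theorem decides each sentence. All candidate data can be enumerated. So existence of a certificate is semi-decidable, and the last claim will follow from Steps 2 and 3.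

**Step 2: a certificate proves (i) and (ii).** We show by induction on the construction of $w\in W$ that some listing of $w$ lies in $V_{P_w}$. Let $w=\theta(w_1,\dots,w_n)$, where $x_i\in V_{P_{w_i}}$ lists $w_i$ by induction (nothing is assumed if $n=0$). Put $P_i=P_{w_i}$. By condition 1, $\bar x\in D_{\theta,\bar P,\sigma}$ for some $\sigma$. By condition 2, $\bar x\in C_\sigma$. So $f_\sigma(\bar x)$ lists $w$ by Lemma 4.2(a). By condition 3 it lies in $V_{\theta(\bar P)}$, which is $V_{P_w}$ by Lemma 4.1. Hence every $w\in W$ is listable, which is (i). By condition 4 the listing we found lies in $G_{P_w}$, so $w$ satisfies $G$, which is (ii).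

**Step 3: (i) and (ii) yield a certificate.** Let $S_P\subseteq E_P$ be the set of all listings of all $w\in W$ with $P_w=P$. Put
$$V_P=\overline{S_P},\qquad S_{\bar P}=\prod_iS_{P_i},\qquad D_{\theta,\bar P,\sigma}=\overline{S_{\bar P}\cap C_\sigma}.$$
These are closures of sets of rational points, so by Lemma 1.3 they are given by finitely many integer polynomials. We check the conditions.

Condition 1. A point of $S_{\bar P}$ is a tuple of listings of some words $w_i$ with $P_{w_i}=P_i$. By (i) applied to $w=\theta(\bar w)$, and Lemma 4.2(b), it lies in some $C_\sigma$. So $S_{\bar P}=\bigcup_\sigma(S_{\bar P}\cap C_\sigma)$, a finite union. Take closures and use Lemma 1.2 (needed only for $n=2$): $\prod_iV_{P_i}=\overline{S_{\bar P}}=\bigcup_\sigma D_{\theta,\bar P,\sigma}$.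

Condition 2. $C_\sigma$ is closed and contains $S_{\bar P}\cap C_\sigma$.

Condition 3. By Lemma 4.2(a) and Lemma 4.1, $f_\sigma(S_{\bar P}\cap C_\sigma)\subseteq S_{\theta(\bar P)}$. So the closed set $f_\sigma^{-1}(V_{\theta(\bar P)})$ contains $S_{\bar P}\cap C_\sigma$, hence contains $D_{\theta,\bar P,\sigma}$.

Condition 4. $S_P\subseteq G_P$ by (ii), and $G_P$ is closed. $\square$

Note that Proposition 5.1 assumes nothing about the valuedness of $T_1$ and $T_2$. Section 7 uses this.

## 6. Inclusion of $k$-valued VPT: proof of Theorem 2.2

**Step 1: inclusion as a goal.** Let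
$$G^{\subseteq}_P=\{x\in E_P:\ \forall(p,q)\in P\cap(I_1\times F_1)\ \forall i\in[k]\ \exists(p',q')\in P\cap(I_2\times F_2)\ \exists j\in[k]:\ x_{p,q,i}=x_{p',q',j}\}.$$
This is a finite intersection of finite unions of sets given by linear integer equations (an empty union is $\emptyset$), hence closed and given by integer polynomials. Membership only says that each value listed for a pair in $P\cap(I_1\times F_1)$ is listed for some pair in $P\cap(I_2\times F_2)$, so it depends only on the sets of slot values. Thus $G^\subseteq$ is a goal. Since $I_j\times F_j\subseteq U$, (3.5) becomes $R_\mu(T_j)(w)=\bigcup_{(p,q)\in P_w\cap(I_j\times F_j)}L_w(p,q)$. So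
$$\text{a listable } w \text{ satisfies } G^\subseteq \iff R_\mu(T_1)(w)\subseteq R_\mu(T_2)(w).\tag{6.1}$$

**Step 2: inclusion is semi-decidable.** Let $T_1,T_2$ be $k$-valued. By Lemma 3.1, (i) of Proposition 5.1 holds. By (6.1), (ii) says that $R_\mu(T_1)(w)\subseteq R_\mu(T_2)(w)$ for all $w\in W$, which is the same as $R_\mu(T_1)\subseteq R_\mu(T_2)$, because inputs outside $W$ have no output. So a $G^\subseteq$-certificate exists iff $R_\mu(T_1)\subseteq R_\mu(T_2)$, and we can search for one.

**Step 3: non-inclusion is semi-decidable.** Enumerate $u\in\Sigma^*$. Each $u$ has finitely many runs, since every transition reads one symbol. So the finite sets $R_\mu(T_j)(u)$ can be computed. Stop if $R_\mu(T_1)(u)\not\subseteq R_\mu(T_2)(u)$.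

Running both procedures in parallel decides $R_\mu(T_1)\subseteq R_\mu(T_2)$. With the $\mu$ of Lemma 1.1 this is $R(T_1)\subseteq R(T_2)$, and applying it in both directions decides $R(T_1)=R(T_2)$. $\blacksquare$

The algorithm comes with no complexity bound. The Exptime-hardness of the functional case gives a lower bound for equivalence.

## 7. Deciding valuedness, and an arbitrary left side: proof of Theorem 2.3

We prove everything for $R_\mu$ with arbitrary $\mu:\Delta^*\to GL_d(\mathbb Q)$. The $\mu$ of Lemma 1.1 gives the case of words.

**Part (1): $k$-valuedness.** If $k=0$, test whether $(I\times F)\cap N=\emptyset$. Let $k\ge1$. Apply Sections 3–5 with $T_2=T$ and with a $T_1$ that has no states. Let $G^{(k)}_P$ be the set of $x\in E_P$ such that among any $k+1$ different slots in $(P\cap(I\times F))\times[k]$ two have equal values. This is a finite intersection of finite unions of sets given by linear integer equations. It says that these slots take at most $k$ distinct values altogether, which depends only on the sets of slot values. So $G^{(k)}$ is a goal, and by (3.5) a listable $w$ satisfies it iff $|R_\mu(T)(w)|\le k$.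

If $T$ is $k$-valued, (i) holds by Lemma 3.1 and (ii) holds, so a $G^{(k)}$-certificate exists. If a certificate exists, then (ii) holds, so $T$ is $k$-valued. Hence $k$-valuedness is semi-decidable. Its complement is semi-decidable by enumerating inputs $u$ and computing $R_\mu(T)(u)$. So it is decidable.

**Part (2), inclusion.** Let $T_2$ be finite-valued and $T_1$ arbitrary. Use part (1) for $k=1,2,\dots$ until some $k\ge1$ is found for which $T_2$ is $k$-valued. Suppose $R_\mu(T_1)\subseteq R_\mu(T_2)$. Then $T_1$ is $k$-valued too. So (i) holds by Lemma 3.1, (ii) holds for $G^\subseteq$ by (6.1), and a $G^\subseteq$-certificate exists. Conversely, a $G^\subseteq$-certificate gives (i) and (ii) by Proposition 5.1, and (6.1) gives inclusion, with no assumption on $T_1$. So inclusion is semi-decidable. Non-inclusion is semi-decidable as in Step 3 of Section 6, which did not use valuedness. Hence inclusion is decidable.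

**Part (2), equality.** First decide $R_\mu(T_1)\subseteq R_\mu(T_2)$. If it fails, answer "no". Otherwise $T_1$ is $k$-valued too, and the reverse inclusion $R_\mu(T_2)\subseteq R_\mu(T_1)$, whose right side is now finite-valued, is decided in the same way.

**Examples of $\mu$.** A free group of finite rank embeds in $SL_2(\mathbb Z)$ (a textbook fact). Taking for $\Delta$ a set of free generators and their inverses, and for $\mu$ the morphism induced by the embedding, we obtain VPT with outputs in the free group. For tuples in $\Delta_1^*\times\cdots\times\Delta_m^*$, let $\Delta=\Delta_1\uplus\cdots\uplus\Delta_m$ and send $a\in\Delta_l$ to the block-diagonal matrix whose $l$-th block is the matrix of $a$ from Lemma 1.1 for $\Delta_l$, and whose other blocks are $\mathrm{Id}$. The $l$-th block of $\mu(v)$ encodes the projection of $v$ to $\Delta_l^*$. So two words have the same image iff they represent the same tuple. $\blacksquare$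

## 8. Why the right side must be finite-valued: proof of Theorem 2.4

We reduce from Post's correspondence problem, which is undecidable: given morphisms $g,h:A^*\to B^*$, is there $u\in A^+$ with $g(u)=h(u)$? We let $T_1$ compute $g$, and $T_2$ produce every word of bounded length that is *not* $h(u)$.

Let $C\ge1$ bound all $|g(a)|$ and $|h(a)|$, $a\in A$. Put $\Sigma=\Sigma_i=A$ and take $B$ as output alphabet.

**Step 1: $T_1$.** Take states $q_0$ (initial) and $q_1$ (final), with transitions $(q_0,a,g(a),q_1)$ and $(q_1,a,g(a),q_1)$ for $a\in A$. It is deterministic, hence functional, and $R(T_1)=\{(u,g(u)):u\in A^+\}$.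

**Step 2: $T_2$.** On input $u=a_1\cdots a_n\in A^+$ it outputs $v=z_1\cdots z_n$, where $z_l\in B^*$ with $|z_l|\le C$ is produced on reading $a_l$, subject to one of three conditions, guessed initially:

* (a) $|z_l|=|h(a_l)|$ for all $l$, and $z_l\ne h(a_l)$ for some $l$;
* (b) $|z_l|\ge|h(a_l)|$ for all $l$, with strict inequality for some $l$;
* (c) $|z_l|\le|h(a_l)|$ for all $l$, with strict inequality for some $l$.

The state records the guessed condition and one flag that tells whether the required $l$ has occurred. A state is final iff the flag is set, so $\varepsilon$ has no output. There are finitely many $z$ with $|z|\le C$, hence finitely many transitions.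

**Step 3: claim.** For $u\in A^+$, $R(T_2)(u)=\{v\in B^*:|v|\le C|u|,\ v\ne h(u)\}$.

For $\subseteq$: $|v|\le C|u|$ since each $|z_l|\le C$. In case (a), $v$ and $h(u)$ split into blocks of the same lengths at the same positions, and some block differs, so $v\ne h(u)$. In cases (b) and (c), $|v|\neq|h(u)|$.

For $\supseteq$: let $v\ne h(u)$, $|v|\le Cn$ and $n=|u|$. If $|v|=|h(u)|$, cut $v$ into blocks of lengths $|h(a_l)|$. Some block differs from $h(a_l)$, since otherwise $v=h(u)$. So (a) holds. If $|h(u)|<|v|\le Cn$, choose block lengths in $[|h(a_l)|,C]$ with sum $|v|$. This is possible, since such sums take every integer value from $|h(u)|$ to $Cn$. As the sum exceeds $|h(u)|$, some inequality is strict, and (b) holds. If $|v|<|h(u)|$, choose block lengths in $[0,|h(a_l)|]$ with sum $|v|$. Again some inequality is strict, and (c) holds.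

**Step 4: conclusion.** Since $|g(u)|\le C|u|$, the pair $(u,g(u))$ with $u\in A^+$ is in $R(T_2)$ iff $g(u)\neq h(u)$. So $R(T_1)\subseteq R(T_2)$ iff $g(u)\ne h(u)$ for all $u\in A^+$, that is, iff the instance has no solution. This is undecidable. $\blacksquare$
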